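# Compact four-manifolds with parallel Weyl tensor

Manifolds are smooth, paracompact and connected, and "compact" means compact without boundary. Let $(M,g)$ be a pseudo-Riemannian manifold of dimension $n\ge 4$ with Levi-Civita connection $\nabla$, curvature tensor $R$ and Weyl tensor $W$. If $\nabla R=0$ (the metric is locally symmetric), then $\nabla W=0$. If $W=0$ (the metric is conformally flat), then trivially $\nabla W=0$.

**Definition (ECS).** $(M,g)$ is an ECS manifold if $\nabla W=0$, but $W\not\equiv0$ and $\nabla R\not\equiv 0$.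

So an ECS metric has parallel Weyl tensor for neither of the two obvious reasons. Derdziński and Roter showed that compact ECS manifolds exist in every dimension $n\ge5$ with $n\equiv 5\pmod 3$, in any prescribed indefinite signature, and that four-dimensional Lorentzian ECS manifolds are noncompact. The problem treated here is posed in "Witold Roter (1932–2015)": is there a compact ECS manifold of dimension $4$? The answer will be no, in every signature. We start with a family of metrics where this can be checked by hand.

**Conventions.** $R(v,w)=\nabla_v\nabla_w-\nabla_w\nabla_v-\nabla_{[v,w]}$ and $R(v,w,x,y)=g(R(v,w)x,y)$. Further, $\mathrm{Ric}(w,x)=\operatorname{tr}(v\mapsto R(v,w)x)$, and $s$ is the scalar curvature. For 1-forms, $(\xi\wedge\chi)(u,v)=\xi(u)\chi(v)-\xi(v)\chi(u)$.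

## 1. Wave metrics on $\mathbb R^4$ and on the four-torus

Let $\varepsilon=\pm1$, let $H=H(t,x,y)$ be a function not depending on $s$, and put
$$g=2\,dt\,ds+H\,dt^2+dx^2+\varepsilon\,dy^2 .\tag{1}$$
(Here $s$ is a coordinate; the scalar curvature of (1) will be zero, so there will be no conflict.) The signature is Lorentzian for $\varepsilon=1$ and neutral for $\varepsilon=-1$. On covectors, $\langle dt,dt\rangle=\langle dt,dx\rangle=\langle dt,dy\rangle=0$, $\langle dx,dx\rangle=1$, $\langle dy,dy\rangle=\varepsilon$, $\langle dx,dy\rangle =0$.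

**Connection.** The only nonzero Christoffel symbols, up to symmetry, are
$$\Gamma^x_{tt}=-\tfrac12H_x,\quad \Gamma^y_{tt}=-\tfrac12\varepsilon H_y,\quad \Gamma^s_{tx}=\tfrac12H_x,\quad \Gamma^s_{ty}=\tfrac12H_y,\quad \Gamma^s_{tt}=\tfrac12H_t .$$
Hence
$$\nabla dt=0,\qquad \nabla dx=\tfrac12H_x\,dt\otimes dt,\qquad \nabla dy=\tfrac12\varepsilon H_y\,dt\otimes dt .\tag{2}$$
Therefore $\nabla_v(dt\wedge dx)=\frac12H_x\,dt(v)\,dt\wedge dt=0$, and likewise for $dy$: the 2-forms $dt\wedge dx$ and $dt\wedge dy$ are parallel.

**Curvature.** Antisymmetrizing the second covariant derivatives in (2) gives $R(v,w)\,dt=0$, $R(v,w)\,dx=\frac12(dH_x\wedge dt)(v,w)\,dt$ and $R(v,w)\,dy=\frac12\varepsilon(dH_y\wedge dt)(v,w)\,dt$. Now $dt=g(\partial_s,\cdot)$, $dx=g(\partial_x,\cdot)$ and $\varepsilon\,dy=g(\partial_y,\cdot)$. So the 2-form $R(v,w,\cdot,\cdot)$ annihilates $\partial_s$, and its contractions with $\partial_x,\partial_y$ are $\frac12(dH_x\wedge dt)(v,w)\,dt$ and $\frac12(dH_y\wedge dt)(v,w)\,dt$. With $x_1=x$, $x_2=y$ this says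
$$R=\tfrac12\sum_{i,j}H_{ij}\,(dt\wedge dx_i)\otimes(dt\wedge dx_j).\tag{3}$$
Contracting $(dt\wedge dx_i)\otimes(dt\wedge dx_j)$ as in the definition of $\mathrm{Ric}$ gives $-\langle dx_i,dx_j\rangle\,dt^2$, the other terms containing $\langle dt,dt\rangle$ or $\langle dt,dx_k\rangle$. So
$$\mathrm{Ric}=-\tfrac12(H_{xx}+\varepsilon H_{yy})\,dt^2,\qquad \text{and the scalar curvature is }0.\tag{4}$$

**Weyl tensor.** In dimension 4,
$$R(v,w,x,y)=W(v,w,x,y)+S(w,x)g(v,y)+S(v,y)g(w,x)-S(v,x)g(w,y)-S(w,y)g(v,x),$$
where $S=\frac12(\mathrm{Ric}-\frac s6g)$. Here $S=\kappa\,dt^2$ with $\kappa=-\frac14(H_{xx}+\varepsilon H_{yy})$. If $g$ is replaced by $\xi\otimes\xi$ in the four $S$-terms, they become $-\kappa\,(dt\wedge\xi)\otimes(dt\wedge\xi)$. By polarization the part $2\,dt\,ds+H\,dt^2$ of $g$ contributes $0$, because $dt\wedge dt=0$. So $W=R+\kappa\,[(dt\wedge dx)^{\otimes2}+\varepsilon(dt\wedge dy)^{\otimes2}]$, that is,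
$$W=\tfrac14(H_{xx}-\varepsilon H_{yy})\big[(dt\wedge dx)^{\otimes2}-\varepsilon(dt\wedge dy)^{\otimes2}\big]+\tfrac12H_{xy}\big[(dt\wedge dx)\otimes(dt\wedge dy)+(dt\wedge dy)\otimes(dt\wedge dx)\big].\tag{5}$$
The 2-forms here are parallel and linearly independent. Hence
$$\nabla W=0\iff H_{xx}-\varepsilon H_{yy}\ \text{and}\ H_{xy}\ \text{are constant},\qquad \nabla R=0\iff \text{all of } H_{xx},H_{xy},H_{yy}\ \text{are constant}.\tag{6}$$

**Example (an ECS metric on $\mathbb R^4$).** Take $H=A(t)(x^2+\varepsilon y^2)+x^2-\varepsilon y^2$. Then $H_{xx}-\varepsilon H_{yy}=4$ and $H_{xy}=0$, so $\nabla W=0\ne W$, while $H_{xx}=2A+2$. By (6) this metric is ECS exactly when $A$ is not constant.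

**Proposition 1 (the torus).** Let $H(t,x,y)$ be 1-periodic in each variable, so that (1) is a metric on $T^4=\mathbb R^4/\mathbb Z^4$. If $\nabla W=0$, then $W=0$.

*Proof.* By (6), $H_{xx}-\varepsilon H_{yy}$ and $H_{xy}$ are constants. Their integrals over $T^4$ vanish, since they are sums of derivatives of periodic functions. So both constants are $0$, and $W=0$ by (5). $\square$

## 2. From the torus to an arbitrary compact manifold

**Theorem 2.** Let $(M,g)$ be a compact connected pseudo-Riemannian 4-manifold with $\nabla W=0$. Then $W\equiv 0$ or $\nabla R\equiv0$. Hence no compact ECS manifold of dimension 4 exists.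

What changes when $M$ is not one of these tori? The proof of Proposition 1 used a globally defined potential $H$, with the coefficients of $W$ equal to sums of derivatives. On a general $M$ there is no $H$ and there are no coordinates. What one may hope to keep is a parallel 2-form $\omega$ like $dt\wedge(dx+j\,dy)$, $j^2=-\varepsilon$, a coefficient $\lambda$ of $W$ along $\omega\otimes\omega$, and the fact that $\lambda\,\mathrm{vol}$ is the differential of a *global* 3-form. If $\lambda$ is a nonzero constant and $M$ is compact, Stokes' theorem then gives a contradiction. The plan has two parts: show that an ECS metric has such an $\omega$, and find the 3-form.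

## 3. Self-dual 2-forms as a complex cross product

This section makes the Lie algebra of self-dual forms explicit, so that all later algebra is vector algebra in $\mathbb C^3$.

Let $(M,g)$ be oriented of dimension 4. All tensors are complexified; $g$ and the induced form $\langle\,,\rangle$ on $\Lambda^2=\Lambda^2T^*M\otimes\mathbb C$ are complex-bilinear. Let $q$ be the number of minus signs of $g$. Put $\mu=\mathrm{vol}$ if $q$ is even and $\mu=i\,\mathrm{vol}$ if $q$ is odd, so $\langle\mu,\mu\rangle=1$. Multiplying the negative covectors of a real orthonormal coframe by $i$, and changing one sign if needed, we get local complex coframes with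
$$\langle e^a,e^b\rangle=\delta_{ab},\qquad e^{1234}=\mu$$
(we write $e^{12}=e^1\wedge e^2$, and so on). Define $*$ by $\alpha\wedge*\beta=\langle\alpha,\beta\rangle\mu$. Then $*e^{12}=e^{34}$, $*e^{13}=e^{42}$, $*e^{14}=e^{23}$ and $*^2=1$. So $\Lambda^2=\Lambda^+\oplus\Lambda^-$, where $\Lambda^\pm$ is the $\pm1$-eigenbundle, with orthogonal bases
$$\begin{aligned}\Lambda^+:&\quad E_1=e^{12}+e^{34},\quad E_2=e^{13}+e^{42},\quad E_3=e^{14}+e^{23},\\ \Lambda^-:&\quad F_1=e^{12}-e^{34},\quad F_2=e^{13}-e^{42},\quad F_3=e^{14}-e^{23},\end{aligned}$$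
all of square length $2$. "Self-dual" means: a section of $\Lambda^+$. From the definition of $*$,
$$\alpha\wedge\beta=\pm\langle\alpha,\beta\rangle\mu\ \ (\alpha,\beta\in\Lambda^\pm),\qquad \alpha\wedge\beta=0\ \ (\alpha\in\Lambda^+,\ \beta\in\Lambda^-).\tag{7}$$

Identify a 2-form $\alpha$ with the skew-adjoint endomorphism of $T=TM\otimes\mathbb C$ given by $g(\alpha x,y)=\alpha(x,y)$; for instance $e^{12}$ sends $e_1\mapsto e_2$, $e_2\mapsto-e_1$. Identify $T$ at a point with the complexified quaternions by $e_1=1$, $e_2=\mathbf i$, $e_3=\mathbf j$, $e_4=\mathbf k$. Reading off the images of the basis vectors, $E_1,E_2,E_3$ are the left multiplications by $\mathbf i,\mathbf j,\mathbf k$, and $F_1,F_2,F_3$ are the right multiplications by $\mathbf i,\mathbf j,\mathbf k$. (For example $E_1e_3=e_4$ is $\mathbf{ij}=\mathbf k$, and $F_1e_3=-e_4$ is $\mathbf{ji}=-\mathbf k$.) So $E_a^2=-\mathrm{Id}$, $E_1E_2=E_3=-E_2E_1$ and cyclically, and every $E_a$ commutes with every $F_b$ by associativity.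

**Lemma 3.** Let $\psi=\sum a_kE_k$ and $\chi=\sum b_kE_k$. Then $\langle\psi,\chi\rangle=2\,a\cdot b$, the commutator $[\psi,\chi]$ has coordinates $2\,a\times b$, and the following hold.

1. $[\Lambda^+,\Lambda^-]=0$.
2. $\langle[\psi,\chi],\theta\rangle=\langle\psi,[\chi,\theta]\rangle$ for $\theta\in\Lambda^+$. In particular $\operatorname{ad}\psi$ is skew for $\langle\,,\rangle$.
3. $[\psi,\chi]=0$ if and only if $\psi,\chi$ are linearly dependent. So $\ker\operatorname{ad}\psi=\mathbb C\psi$ on $\Lambda^+$ if $\psi\neq0$.
4. $(\operatorname{ad}\psi)^2\chi=2\big(\langle\psi,\chi\rangle\psi-\langle\psi,\psi\rangle\chi\big)$.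
5. $\psi^2=-\frac12\langle\psi,\psi\rangle\mathrm{Id}$ on $T$. So $\psi$ is invertible if it is not null.

*Proof.* The formulas for $\langle\psi,\chi\rangle$ and $[\psi,\chi]$, and items 1 and 5, follow from the multiplication rules. Item 2: both sides equal $4\det(a,b,d)$, where $d$ is the coordinate vector of $\theta$. Item 3: the components of $a\times b$ are the $2\times2$ minors of $(a,b)$. Item 4 is $4\,a\times(a\times b)=4\big((a\cdot b)a-(a\cdot a)b\big)$. $\square$

A form $\psi\in\Lambda^+$ is *null* if $\langle\psi,\psi\rangle=0$. For example, $E_2+iE_3$ is null and nonzero.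

**Example.** For (1), put $\sigma_0=ds+\frac12H\,dt$. Then $g=dt\otimes\sigma_0+\sigma_0\otimes dt+dx^2+\varepsilon\,dy^2$, so $\langle dt,\sigma_0\rangle=1$ and $\langle\sigma_0,\sigma_0\rangle=0$. Choose $e^1,e^2$ with $dt=(e^1+ie^2)/\sqrt2$ and $\sigma_0=(e^1-ie^2)/\sqrt2$; put $e^3=dx$, $ie^4=j\,dy$ with $j^2=-\varepsilon$. This is an orthonormal coframe with $e^{1234}=j\,dt\wedge ds\wedge dx\wedge dy$, and for the orientation for which this is $\mu$,
$$\omega:=dt\wedge(dx+j\,dy)=\tfrac1{\sqrt2}(e^1+ie^2)\wedge(e^3+ie^4)=\tfrac1{\sqrt2}(E_2+iE_3).$$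
So $\omega$ is parallel, null and self-dual. The same computation with $-j$ shows that $\bar\omega:=dt\wedge(dx-j\,dy)=\frac1{\sqrt2}(F_2-iF_3)$ is anti-self-dual. (The bar is only notation.)

Since $g$ and $\mu$ are parallel, so are $*$, $\Lambda^\pm$, the bracket and $\langle\,,\rangle$.

## 4. The curvature of $\Lambda^+$

We now split $R$ along $\Lambda^+\oplus\Lambda^-$ and isolate the part that acts on $\Lambda^+$. Write $(\alpha\otimes\beta)(v,w,x,y)=\alpha(v,w)\beta(x,y)$; then $R$ is a section of $S^2\Lambda^2\subset\Lambda^2\otimes\Lambda^2$. Elements of $S^2\Lambda^+$ are also read as symmetric endomorphisms of $\Lambda^+$ by $(\alpha\otimes\beta)\gamma=\langle\beta,\gamma\rangle\alpha$. The trace of $\alpha\otimes\beta$ is $\langle\alpha,\beta\rangle$. The identity endomorphism is $I_+=\frac12\sum E_k\otimes E_k$, of trace $3$; $I_-$ is defined in the same way.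

**The Singer–Thorpe decomposition** is the textbook fact that
$$R=W^++W^-+c\,s\,(I_++I_-)+Z,\qquad c=-\tfrac1{12},\tag{8}$$
with $W^\pm\in S^2_0\Lambda^\pm$ trace-free, $W=W^++W^-$, and $Z=Z^++Z^-$ where $Z^+\in\Lambda^-\otimes\Lambda^+$ and $Z^-\in\Lambda^+\otimes\Lambda^-$ is the transpose of $Z^+$. Here is why. Let $A\in S^2\Lambda^+$ and $C\in S^2\Lambda^-$ be the diagonal blocks of $R$.

* The first Bianchi identity says that $\sum\alpha\wedge\beta=0$ when $R=\sum\alpha\otimes\beta$, because the cyclic sum of $\alpha(v,w)\alpha(x,y)$ over $v,w,x$ is $\frac12(\alpha\wedge\alpha)(v,w,x,y)$. By (7) this means $\operatorname{tr}A=\operatorname{tr}C$.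
* The Ricci contraction of $\alpha\otimes\beta$ is $(w,x)\mapsto\operatorname{tr}(v\mapsto\alpha(v,w)\beta x)=-g(\beta x,\alpha w)=g(\beta\alpha w,x)$, that is, the endomorphism $\beta\alpha$. For a symmetric element of $\Lambda^\pm\otimes\Lambda^\pm$ of trace $\tau$ this gives $-\frac12\tau\,\mathrm{Id}$, by polarizing item 5 of Lemma 3 (and the same identity for $\Lambda^-$). For $\varphi\otimes\psi+\psi\otimes\varphi$ with $\varphi\in\Lambda^-$, $\psi\in\Lambda^+$ it gives $2\varphi\psi$, of trace $0$, because the trace of $\varphi\psi$ is $-2\langle\varphi,\psi\rangle=0$.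
* So $s=4\cdot(-\frac12)(\operatorname{tr}A+\operatorname{tr}C)=-4\operatorname{tr}A$, and $\operatorname{tr}A=\operatorname{tr}C=-\frac s4=3cs$.
* The trace-free parts of $A$ and $C$ have zero Ricci contraction. The spaces $S^2_0\Lambda^\pm$ have total dimension $10$, as does the kernel $20-10$ of the Ricci contraction on algebraic curvature tensors. The Weyl tensor is the orthogonal projection of $R$ on this kernel, and the blocks are orthogonal. So $W$ is the sum of the two trace-free parts.

Put
$$\Omega^+=W^++cs\,I_++Z^+\in\Lambda^2\otimes\Lambda^+,\qquad \Omega^-=W^-+cs\,I_-+Z^-\in\Lambda^2\otimes\Lambda^- ,$$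
so $R(v,w)=\Omega^+(v,w)+\Omega^-(v,w)$ as endomorphisms. For a 2-form $\alpha$,
$$(R(v,w)\cdot\alpha)(x,y)=-\alpha(R(v,w)x,y)-\alpha(x,R(v,w)y)=g([R(v,w),\alpha]x,y).$$
With item 1 of Lemma 3,
$$R(v,w)\cdot\alpha=[\Omega^+(v,w),\alpha]\qquad\text{for }\alpha\in\Lambda^+.\tag{9}$$
Since $\Lambda^\pm$ are parallel, the second Bianchi identity holds for each part:
$$(\nabla_u\Omega^\pm)(v,w)+(\nabla_v\Omega^\pm)(w,u)+(\nabla_w\Omega^\pm)(u,v)=0.\tag{10}$$

The next lemma is the algebraic step used repeatedly below.

**Lemma 4 (rank one).** Suppose that at a point $\Omega^+(v,w)\in\mathbb C\psi$ for all $v,w$, where $0\ne\psi\in\Lambda^+$. Then for some $b\in\mathbb C$ and $\varphi\in\Lambda^-$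
$$\Omega^+=(b\,\psi+\varphi)\otimes\psi,\qquad W^++cs\,I_+=b\,\psi\otimes\psi,\qquad 3cs=b\,\langle\psi,\psi\rangle .$$
So $s=0$ if $\psi$ is null, and $b=3cs$ if $\langle\psi,\psi\rangle=1$. If $\psi$ is smooth, so are $b$ and $\varphi$.

*Proof.* Write $\Omega^+=\sigma\otimes\psi$ with $\sigma=\sigma^++\varphi$, $\sigma^+\in\Lambda^+$, $\varphi\in\Lambda^-$. The block $\sigma^+\otimes\psi=W^++cs\,I_+$ is symmetric. Apply $\sigma^+\otimes\psi=\psi\otimes\sigma^+$ to $\gamma\in\Lambda^+$ with $\langle\psi,\gamma\rangle=1$: we get $\sigma^+=\langle\sigma^+,\gamma\rangle\psi$. Put $b=\langle\sigma^+,\gamma\rangle$, and take traces for the last formula. For smooth $\psi$, the section $\gamma$ can be chosen smooth locally. $\square$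

## 5. The two types of parallel $W^+$

If $\nabla W^+=0$, the Ricci identity says that the curvature annihilates $W^+$. We therefore need to know which $x\in\Lambda^+$ annihilate a given trace-free $w$.

**Lemma 5.** Let $0\neq w\in S^2_0\Lambda^+$ at a point, and let $\mathfrak h=\{x\in\Lambda^+: x\cdot w=0\}$ be its stabilizer. Then $\mathfrak h=0$ or $\mathfrak h=\mathbb C\psi$ is one-dimensional. In the latter case $w=a(\psi\otimes\psi-\frac13\langle\psi,\psi\rangle I_+)$ with $a\ne0$.

*Proof.* As an endomorphism, $x\cdot(\alpha\otimes\beta)=[x,\alpha]\otimes\beta+\alpha\otimes[x,\beta]$ equals the commutator of $\operatorname{ad}x$ with $\alpha\otimes\beta$, by item 2 of Lemma 3. So $x\in\mathfrak h$ means that $w$ commutes with $\operatorname{ad}x$.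

Let $0\neq\psi\in\mathfrak h$ and $N=\operatorname{ad}\psi$. By item 4 of Lemma 3, $N^2=2(\psi\otimes\psi-\langle\psi,\psi\rangle I_+)$, and hence $N^3=-2\langle\psi,\psi\rangle N$. Also $\ker N=\mathbb C\psi$.

* If $\psi$ is null, $N$ is nilpotent with one-dimensional kernel, so it is a single Jordan block of size 3.
* If $\psi$ is not null, $N$ is annihilated by a polynomial with three distinct roots, so it is diagonalizable. Its kernel has dimension 1 and its trace is $0$, so its eigenvalues are $0,\tau,-\tau$ with $\tau\ne0$, all distinct.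

In both cases the endomorphisms commuting with $N$ are the polynomials in $N$. So $w=p\,I_++qN+rN^2$. Here $w$, $I_+$ and $N^2$ are symmetric, while $N\neq0$ is skew; hence $q=0$. So $w=p'I_++2r\,\psi\otimes\psi$. Since $w$ has trace $0$, $3p'=-2r\langle\psi,\psi\rangle$, which is the stated form with $a=2r$; and $a\ne0$ because $w\neq0$.

Finally let $x\in\mathfrak h$. As $x\cdot I_+=0$, we get $[x,\psi]\otimes\psi+\psi\otimes[x,\psi]=0$. Applying this to $\gamma$ with $\langle\psi,\gamma\rangle=1$ shows $[x,\psi]=m\psi$ for some $m$. Then $2m\,\psi\otimes\psi=0$, so $[x,\psi]=0$ and $x\in\mathbb C\psi$. $\square$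

**Proposition 6.** Let $(M,g)$ be connected and oriented with $\nabla W^+=0$, $W^+\not\equiv0$. Then exactly one of the following holds on all of $M$.

* **(N)** $s=0$, and locally $W^+=\omega\otimes\omega$ with $\omega\in\Lambda^+$ smooth, nonzero, null, parallel, and unique up to sign.
* **(D)** $s$ is a nonzero constant, and locally $W^+=3cs(\psi\otimes\psi-\frac13I_+)$ with $\psi\in\Lambda^+$ smooth, parallel, $\langle\psi,\psi\rangle=1$, and unique up to sign. Moreover $\Omega^+=(3cs\,\psi+\varphi)\otimes\psi$ with a smooth local section $\varphi$ of $\Lambda^-$.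

*Proof.* **Step 1: the form of $W^+$ at a point.** Being parallel, $W^+$ vanishes nowhere. The Ricci identity gives $R(v,w)\cdot W^+=0$, so by (9) $\Omega^+(v,w)$ lies in the stabilizer $\mathfrak h$ of $W^+$. If $\mathfrak h=0$, then $\Omega^+=0$, so $W^+=-cs\,I_+$; the trace gives $s=0$ and then $W^+=0$, a contradiction. So $\mathfrak h=\mathbb C\psi$ by Lemma 5, and Lemma 4 applies. If $\psi$ is null, then $s=0$ and $W^+=b\,\psi\otimes\psi$ with $b\ne0$. If not, normalize $\langle\psi,\psi\rangle=1$; then $W^+=3cs(\psi\otimes\psi-\frac13I_+)$ and $s\neq0$.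

**Step 2: the type is the same at all points.** In the null case $W^+$ is a nilpotent endomorphism of $\Lambda^+$; in the other case its eigenvalues are $2cs,-cs,-cs$. Parallel transport along a curve conjugates the values of $W^+$ at its end points, so the type does not change. In the second case $\operatorname{tr}(W^+)^2=6c^2s^2$ is constant and $s$ is real and continuous, so $s$ is constant.

**Step 3: smooth parallel square roots.** Let $P=W^+$ in the null case and $P=(W^++cs\,I_+)/(3cs)$ in the other. Then $P$ is parallel, and at each point it is a nonzero multiple of a square $\psi\otimes\psi$. Near a given point choose a smooth section $\gamma$ of $\Lambda^+$ with $\langle P\gamma,\gamma\rangle\neq0$ and a branch of the square root, and put $\theta=P\gamma/\sqrt{\langle P\gamma,\gamma\rangle}$. If $P=b\,\psi\otimes\psi$ at a point, then $\theta=\pm\sqrt b\,\psi$ there, so $\theta\otimes\theta=P$. Clearly $\theta$ is smooth, and it is unique up to sign. Differentiating, $\nabla_v\theta\otimes\theta+\theta\otimes\nabla_v\theta=0$, and the argument at the end of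 the proof of Lemma 5 gives $\nabla_v\theta=0$. In the null case call $\theta=\omega$. In the other case $\langle\theta,\theta\rangle=\operatorname{tr}P=1$; call it $\psi$. The formula for $\Omega^+$ is Lemma 4 with $b=3cs$. $\square$

**Examples.** *Type (D).* On a product of two oriented Riemannian surfaces of constant curvatures $K_1,K_2$ we have $R=-K_1e^{12}\otimes e^{12}-K_2e^{34}\otimes e^{34}$ and $s=2(K_1+K_2)$. With $e^{12}=\frac12(E_1+F_1)$, $e^{34}=\frac12(E_1-F_1)$ and $\psi=E_1/\sqrt2$, the $\Lambda^+\otimes\Lambda^+$ block is $-\frac14(K_1+K_2)E_1\otimes E_1=-\frac s4\psi\otimes\psi=3cs\,\psi\otimes\psi$. This is type (D) if $K_1+K_2\ne0$, and $W^+=0$ otherwise.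

*Type (N).* For (1), insert $dt\wedge dx=\frac12(\omega+\bar\omega)$ and $dt\wedge dy=\frac1{2j}(\omega-\bar\omega)$ into (3). With $1/j=-\varepsilon j$ one finds
$$\Omega^+=(\lambda\omega+\zeta)\otimes\omega,\qquad \lambda=\tfrac18\big(H_{xx}-\varepsilon H_{yy}-2\varepsilon j\,H_{xy}\big),\qquad \zeta=\tfrac18(H_{xx}+\varepsilon H_{yy})\,\bar\omega,\tag{11}$$
so $W^+=\lambda\,\omega\otimes\omega$. The ECS example of Section 1 has $\lambda=\frac12$.

## 6. The non-null type is locally symmetric

If all of $W$ is parallel, type (D) cannot be ECS. The reason is local: the second Bianchi identity for the *other* half of the curvature forces $\varphi$ to be parallel.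

**Proposition 7.** In case (D) of Proposition 6, if the whole Weyl tensor is parallel, then $\nabla R=0$.

*Proof.* Locally $Z^+=\varphi\otimes\psi$, so its transpose is $Z^-=\psi\otimes\varphi$ and
$$\Omega^-=W^-+cs\,I_-+\psi\otimes\varphi .$$
Here $W^-$, $I_-$ and $\psi$ are parallel and $s$ is constant. So $(\nabla_u\Omega^-)(v,w)=\psi(v,w)\nabla_u\varphi$, and (10) reads
$$\psi(v,w)\nabla_u\varphi+\psi(w,u)\nabla_v\varphi+\psi(u,v)\nabla_w\varphi=0 .$$
Write $\nabla_u\varphi=\sum_k\tau_k(u)F_k$ with local 1-forms $\tau_k$. Then $\tau_k\wedge\psi=0$ for each $k$. If $\tau_k\neq0$ at a point, complete it to a basis of covectors and write $\psi=\tau_k\wedge\rho+\psi'$ with $\psi'$ not involving $\tau_k$. Then $\tau_k\wedge\psi'=0$, so $\psi'=0$ and $\psi=\tau_k\wedge\rho$ has rank at most 2. But $\psi$ is invertible by item 5 of Lemma 3. Hence all $\tau_k=0$, that is, $\nabla\varphi=0$. So $\Omega^+=(3cs\,\psi+\varphi)\otimes\psi$ and $\Omega^-$ are parallel, and $\nabla R=0$. $\square$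

What remains is type (N), and there local arguments cannot suffice: the ECS metrics on $\mathbb R^4$ of Section 1 are of type (N). Compactness must enter.

## 7. Closed forms that do not see $\lambda$

Suppose $M$ is compact and oriented, with a global parallel null self-dual $\omega\neq0$. Since $R(v,w)\cdot\omega=0$, (9) and item 3 of Lemma 3 give $\Omega^+(v,w)\in\mathbb C\omega$, and Lemma 4 gives
$$s=0,\qquad W^+=\lambda\,\omega\otimes\omega,\qquad \Omega^+=\sigma\otimes\omega,\quad\sigma=\lambda\omega+\zeta,\quad \zeta\in\Lambda^-,\tag{12}$$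
with smooth $\lambda,\zeta$. We want to contradict $\lambda=1$.

The first thing to try is Chern–Weil theory for the bundle $\Lambda^+$, which rests on invariant polynomials of the curvature $\Omega^+$. The invariant polynomials on $\mathfrak{sl}(2,\mathbb C)$ are the polynomials in $\langle x,x\rangle$, and the corresponding form is $\langle\Omega^+\wedge\Omega^+\rangle=\langle\omega,\omega\rangle\,\sigma\wedge\sigma=0$. The curvature takes values in a null line, so every characteristic form of positive degree vanishes identically, whatever $\lambda$ is.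

Next, one can multiply closed forms. The form $\omega$ is closed, being parallel, and $\sigma$ is closed by (10) for $\Omega^+=\sigma\otimes\omega$. By (7),
$$\omega\wedge\omega=0,\qquad \omega\wedge\sigma=0,\qquad \sigma\wedge\sigma=\zeta\wedge\zeta=-\langle\zeta,\zeta\rangle\mu ,$$
and $\lambda$ has dropped out again. To see $\lambda$ one must pair $\sigma$ with some $f\in\Lambda^+$ that is *not* orthogonal to $\omega$: if $\langle\omega,f\rangle=1$, then $\sigma\wedge f=\lambda\mu$. This is the exact point where the attempt stops. There is no reason for such an $f$ to be closed, and the obvious reason, being parallel, is excluded: if $\nabla f=0$, then $0=[\Omega^+(v,w),f]=\sigma(v,w)[\omega,f]$, and $\omega,f$ are independent, so $\sigma=0$.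

So we use an $f$ that is not closed and control the error. If $\sigma=-d\eta$ for a global 1-form $\eta$, then
$$\lambda\mu=-d\eta\wedge f=-d(\eta\wedge f)-\eta\wedge df ,$$
and we need $\eta\wedge df=0$. Completing $\omega$ to a standard $\mathfrak{sl}(2)$-basis $\omega,h,f$ of $\Lambda^+$ achieves both at once: the connection form of this basis is a single 1-form $\eta$, it satisfies $d\eta=-\sigma$, and $df$ is a multiple of $\eta$. The basis exists globally because the choices involved form an affine line at each point.

## 8. A primitive of $\lambda\,\mathrm{vol}$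

**Theorem 8 (integral formula).** Let $(M,g)$ be an oriented connected pseudo-Riemannian 4-manifold with a parallel, nonzero, null, possibly complex-valued, self-dual 2-form $\omega$. Then the scalar curvature $s$ is $0$, $W^+=\lambda\,\omega\otimes\omega$ for a smooth (complex) function $\lambda$, and $\lambda\,\mathrm{vol}$ is exact. In particular $\int_M\lambda\,\mathrm{vol}=0$ if $M$ is compact. There is no assumption on $W^-$ or on the Ricci tensor.

*Proof.* The first two claims are in (12), whose derivation did not use compactness. It remains to build the primitive.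

**Step 1: a global $h$ with $[h,\omega]=2\omega$.** On $\Lambda^+$ the kernel of $\operatorname{ad}\omega$ is $\mathbb C\omega$, so its image has dimension 2. The image lies in $\omega^\perp$ by invariance, so it equals $\omega^\perp$, which contains $\omega$ because $\omega$ is null. Hence at each point the equation $[h,\omega]=2\omega$ has solutions, and they form an affine line modelled on $\mathbb C\omega$. Near any point there is a smooth solution: invert $\operatorname{ad}\omega$ on a smooth complement of $\mathbb C\omega$. If $h_i$ are local solutions and $\rho_i$ is a subordinate partition of unity, then $h=\sum\rho_ih_i$ is a global smooth solution, since $\sum\rho_i=1$.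

**Step 2: inner products of $h$, and the form $f$.** By invariance $2\langle h,\omega\rangle=\langle h,[h,\omega]\rangle=\langle[h,h],\omega\rangle=0$. By item 4 of Lemma 3,
$$4\omega=(\operatorname{ad}h)^2\omega=2\big(\langle h,\omega\rangle h-\langle h,h\rangle\omega\big)=-2\langle h,h\rangle\omega,\qquad\text{so }\langle h,h\rangle=-2 .$$
The operator $\operatorname{ad}h$ has eigenvalue $2$ on $\omega$ and $0$ on $h\neq0$. Its trace is $0$ because it is skew, so the third eigenvalue is $-2$, which is simple. The $(-2)$-eigenspaces form a smooth line bundle. For $f$ in it,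
$$-2\langle f,f\rangle=\langle[h,f],f\rangle=0,\qquad -2\langle f,h\rangle=\langle[h,f],h\rangle=0$$
by skewness and $[h,h]=0$. Since $\omega,h,f$ is a basis, $\langle\omega,\omega\rangle=\langle\omega,h\rangle=0$ and $\langle\,,\rangle$ is nondegenerate, we have $\langle\omega,f\rangle\neq0$ for $f\ne0$. Normalize $\langle\omega,f\rangle=1$. This makes $f$ unique, hence smooth and global. All inner products are now known:
$$\langle\omega,f\rangle=1,\qquad\langle h,h\rangle=-2,\qquad\text{all others are }0.$$
(Model: $\omega=E_2+iE_3$, $h=iE_1$, $f=\frac14(E_2-iE_3)$.)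

**Step 3: the derivatives of the basis.** Differentiating $[h,\omega]=2\omega$ with $\nabla\omega=0$ gives $[\nabla_vh,\omega]=0$, so $\nabla_vh$ is a multiple of $\omega$ by item 3 of Lemma 3:
$$\nabla_vh=2\,\eta(v)\,\omega\tag{13}$$
for a smooth global complex 1-form $\eta$. Write $\nabla_vf=a\,\omega+b\,h+e\,f$. Differentiating the constant inner products of $f$ with $f,\omega,h$,
$$0=\langle\nabla_vf,f\rangle=a,\qquad 0=\langle\nabla_vf,\omega\rangle=e,\qquad -2b=\langle\nabla_vf,h\rangle=-\langle f,\nabla_vh\rangle=-2\eta(v).$$
So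
$$\nabla_vf=\eta(v)\,h .\tag{14}$$

**Step 4: the error term vanishes.** As $\nabla$ is torsion-free, $df(u,v,w)$ is the cyclic sum of $(\nabla_uf)(v,w)=\eta(u)h(v,w)$, that is, $df=\eta\wedge h$. Hence
$$\eta\wedge df=\eta\wedge\eta\wedge h=0 .\tag{15}$$

**Step 5: $\eta$ is a primitive of $-\sigma$.** Antisymmetrize the second covariant derivative of $h$. By (13) and $\nabla\omega=0$, $R(v,w)\cdot h=2\,d\eta(v,w)\,\omega$. By (9) and (12), $R(v,w)\cdot h=\sigma(v,w)[\omega,h]=-2\sigma(v,w)\,\omega$. So
$$d\eta=-\sigma=-(\lambda\omega+\zeta).\tag{16}$$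

**Step 6: the primitive.** By (7), $\omega\wedge f=\langle\omega,f\rangle\mu=\mu$ and $\zeta\wedge f=0$. With (15) and (16),
$$d(\eta\wedge f)=d\eta\wedge f-\eta\wedge df=-\lambda\,\omega\wedge f-\zeta\wedge f=-\lambda\,\mu .\tag{17}$$
Since $\mu$ is $\mathrm{vol}$ or $i\,\mathrm{vol}$, $\lambda\,\mathrm{vol}$ is exact. If $M$ is compact, Stokes' theorem for real and imaginary parts gives $\int_M\lambda\,\mathrm{vol}=0$. $\blacksquare$

## 9. Compact manifolds with parallel $W$ or parallel $W^+$

**A common step: type (N) is impossible on a compact $M$.** Let $M$ be compact, connected and oriented with $\nabla W^+=0\ne W^+$, and suppose case (N) of Proposition 6 holds. The two local choices $\pm\omega$ form a two-fold covering of $M$. A connected component $\widetilde M$ of it is a compact manifold covering $M$ at most twice, and it carries a global parallel nonzero null $\omega\in\Lambda^+$ with $W^+=\omega\otimes\omega$. So $\lambda=1$ in Theorem 8, and (17) reads $\mu=-d(\eta\wedge f)$ on $\widetilde M$. By Stokes' theorem $\int_{\widetilde M}\mu=0$. But $\mu$ is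 $\mathrm{vol}$ or $i\,\mathrm{vol}$, so $\int_{\widetilde M}\mu\ne0$, a contradiction. Only $\nabla W^+=0$ was used, and nothing about $W^-$.

*Proof of Theorem 2.* Let $M$ be compact and connected with $\nabla W=0$, and suppose $W\not\equiv0$ and $\nabla R\not\equiv0$. These properties and compactness pass to the orientation double covering if $M$ is not orientable, so assume $M$ oriented. As $\Lambda^\pm$ are parallel, $W^+$ and $W^-$ are parallel. Reversing the orientation exchanges them, so we may assume $W^+\not\equiv0$. Case (D) is excluded by Proposition 7, since $\nabla R\not\equiv0$. Case (N) is excluded by the common step. $\blacksquare$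

The common step also settles the case where only half of the Weyl tensor is parallel.

**Theorem 9 (half-parallel Weyl tensor).** Let $(M,g)$ be a compact connected oriented pseudo-Riemannian 4-manifold. Then $\nabla W^+=0\neq W^+$ if and only if $s$ is a nonzero constant and, on $M$ or a two-fold covering, there is a parallel (complex) self-dual 2-form $\psi$ with $\langle\psi,\psi\rangle=1$.

*Proof.* Suppose $\nabla W^+=0\neq W^+$. By the common step case (D) holds. So $s$ is a nonzero constant, and the local choices $\pm\psi$ form a two-fold covering of $M$. If it is disconnected, $\psi$ is global on $M$; if it is connected, $\psi$ is global on it.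

Conversely, the conditions $\nabla W^+=0\ne W^+$ are local, so we work where $\psi$ is defined. Since $\nabla\psi=0$, (9) gives $[\Omega^+(v,w),\psi]=0$, so $\Omega^+(v,w)\in\mathbb C\psi$. By Lemma 4, $W^++cs\,I_+=3cs\,\psi\otimes\psi$. Hence $W^+=3cs(\psi\otimes\psi-\frac13I_+)$, which is parallel because $s$ is constant, and nonzero because $s\ne0$ and $I_+$ has rank 3. (This direction does not use compactness.) $\blacksquare$

**Corollary 10.** A compact connected pseudo-Riemannian 4-manifold with $\nabla W=0$ is conformally flat, or it is locally symmetric with $s\neq0$ and, on a finite covering, has a parallel non-null (complex) self-dual or anti-self-dual 2-form. In particular, no compact locally symmetric 4-manifold has $W\ne0$ and $s=0$. For example, this excludes compact manifolds locally isometric to a 4-dimensional Cahen–Wallach space that is not conformally flat.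

*Proof.* If $W\neq0$, pass to an oriented covering of degree at most two, with the orientation chosen so that $W^+\neq0$. Theorem 2 gives $\nabla R=0$, and Theorem 9 gives the constant $s\ne0$ and the 2-form. Local symmetry implies $\nabla W=0$, so the second claim follows. A 4-dimensional Cahen–Wallach space is given by (1) with $\varepsilon=1$ and $H$ a nondegenerate quadratic form in $x,y$ with constant coefficients. It is locally symmetric by (6), and $s=0$ by (4). $\blacksquare$

## 10. The primitive on wave metrics, and a torus with $\lambda\neq0$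

Let us see what (17) becomes for the metric (1), with $\omega=dt\wedge(dx+j\,dy)$ and $\sigma_0=ds+\frac12H\,dt$ as in Section 3. Put
$$h=\sigma_0\wedge dt+j\,dx\wedge dy,\qquad f=\tfrac12\,\sigma_0\wedge(dx-j\,dy).$$
In the coframe of Section 3, $h=iE_1$ and $f=\frac1{2\sqrt2}(E_2-iE_3)$, while $\omega=\frac1{\sqrt2}(E_2+iE_3)$. So $[h,\omega]=2\omega$, $[h,f]=-2f$ and $\langle\omega,f\rangle=1$, as required. Differentiating the inner products of $\sigma_0$ with $dt,dx,dy,\sigma_0$ and using (2), $\nabla_v\sigma_0=-\frac12dt(v)(H_x\,dx+H_y\,dy)$. With $\nabla_v(dx-j\,dy)=\frac12(H_x-\varepsilon jH_y)\,dt(v)\,dt$ and $jH_x+H_y=j(H_x-\varepsilon jH_y)$,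
$$\nabla_vf=\tfrac14(H_x-\varepsilon jH_y)\,dt(v)\,\big[j\,dx\wedge dy+\sigma_0\wedge dt\big],\qquad\text{so}\qquad \eta=\tfrac14(H_x-\varepsilon jH_y)\,dt$$
by (14). Therefore
$$\eta\wedge f=\tfrac18(H_x-\varepsilon jH_y)\,dt\wedge ds\wedge(dx-j\,dy).$$
Its coefficients are first derivatives of $H$. Differentiating, and using $j^2=-\varepsilon$,
$$d(\eta\wedge f)=-\tfrac18\big(H_{xx}-\varepsilon H_{yy}-2\varepsilon jH_{xy}\big)\,j\,dt\wedge ds\wedge dx\wedge dy=-\lambda\mu$$
by (11), as it must be. So on the torus, (17) is exactly the integration carried out in Proposition 1.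

**Sharpness of Theorem 8.** The conclusion $\int_M\lambda\,\mathrm{vol}=0$ cannot be strengthened to $\lambda=0$. On $T^4$ take (1) with $H=\cos2\pi x$ and $\varepsilon=\pm1$. The form $\omega=dt\wedge(dx+j\,dy)$ is globally defined, parallel, null, and self-dual for a suitable orientation. By (11),
$$\lambda=\tfrac18H''=-\tfrac{\pi^2}2\cos2\pi x ,$$
which has integral $0$ but is not identically $0$. Here $W^+\not\equiv0$, and $\nabla R\not\equiv0$ by (6), because $H''$ is not constant. So in Theorem 2 the assumption that $W$ is parallel cannot be replaced by the existence of a parallel null self-dual 2-form with $W^+\not\equiv0$.
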